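
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A biorthogonal Cantor set common to all boundaries\\ of a separable Banach space with nonseparable dual}


\begin{abstract}
Let $X$ be a separable Banach space whose dual is not separable, and let $B$ be a set of norm-one functionals on which every $x\in X$ attains its norm. We show, in ZFC and with no definability assumption on $B$, that $B$ contains a biorthogonal system of the size of the continuum. Moreover, for each $\varepsilon>0$ there is one $w^*$-compact Cantor set that lies in all such sets $B$ and is biorthogonal to functionals of norm at most $1+\varepsilon$. The main point is the following. Consider the closed set of points near which the subdifferential of the norm is essentially nonseparable. Then the norm is G\^ateaux differentiable at generic points of this set, even when the set is nowhere dense.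
\end{abstract}

\section{The question and the answer}

Let $X$ be a real Banach space, $S_1(X^*)$ the unit sphere of its dual and $\mathbb B$ the closed unit ball of $X^*$. We call $B\subseteq S_1(X^*)$ a \emph{boundary} if every $x\in X$ attains its norm on $B$, that is, if for every $x\in X$ there is $b\in B$ with $b(x)=\|x\|$. For $X\neq\{0\}$ the whole sphere is a boundary by the Hahn--Banach theorem. Much smaller sets can be boundaries: in $C[0,1]$ the point evaluations $\pm\delta_t$ suffice.

A \emph{biorthogonal system in $B$} is a family $(b_i,\varphi_i)_{i\in I}$ with $b_i\in B$, $\varphi_i\in X^{**}$ and $\varphi_i(b_j)=\delta_{ij}$ for all $i,j\in I$. Then each $b_i$ has distance at least $1/\|\varphi_i\|$ from the closed span of the other $b_j$. An uncountable biorthogonal system is therefore a strong witness of norm nonseparability.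

If $X^*$ is not separable, then no boundary is norm-separable (see the end of Section~\ref{sec:lemma}). It is natural to ask whether a boundary must also contain the strong witness. The following problem is posed in \cite{roughness}.

\begin{quote}
\emph{Suppose that $X$ is separable and $X^*$ is not. Does every boundary $B\subseteq S_1(X^*)$ contain an uncountable biorthogonal system?}
\end{quote}

It is known that every non-norm-separable $w^*$-analytic subset of a dual Banach space contains an uncountable biorthogonal system; here a nonempty set is \emph{$w^*$-analytic} if it is the image of a Polish space under a map that is continuous for the $w^*$-topology. Under a determinacy axiom the same holds for non-norm-separable sets in the $w^*$-projective hierarchy. These results suggest the answer ``yes'', but they do not apply directly. A boundary may be formed by choosing, for each $x$, some functional that norms $x$, and such a choice need not have any definability.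

The answer is nevertheless ``yes''. A point $b\in\mathbb B$ is called \emph{$w^*$-exposed} if there is $x\in X$ with $g(x)<b(x)$ for all $g\in\mathbb B\setminus\{b\}$.

\begin{theorem}\label{thm:main}
Let $X$ be separable with $X^*$ nonseparable, and let $\varepsilon>0$. There are a $w^*$-compact set $\Delta\subseteq S_1(X^*)$, $w^*$-homeomorphic to the Cantor set, and functionals $\varphi_b\in X^{**}$ $(b\in\Delta)$ with
\[
\|\varphi_b\|\le 1+\varepsilon,\qquad \varphi_b(b')=\delta_{bb'}\qquad (b,b'\in\Delta),
\]
such that $\Delta\subseteq B$ for \emph{every} boundary $B\subseteq S_1(X^*)$. Moreover, every $b\in\Delta$ is a $w^*$-exposed point of $\mathbb B$.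
\end{theorem}

In particular, every boundary contains a biorthogonal system of the size of the continuum. Section~\ref{sec:cons} derives a characterization of separable spaces with nonseparable dual and a version for nonseparable $X$.

\section{Functionals that no boundary can avoid}\label{sec:examples}

Put $\Omega=X\setminus\{0\}$ and, for $x\in\Omega$ and $V\subseteq\Omega$,
\[
J(x)=\{f\in S_1(X^*):f(x)=\|x\|\},\qquad J(V)=\bigcup_{x\in V}J(x).
\]
For $X\ne\{0\}$, a set $B\subseteq S_1(X^*)$ is a boundary if and only if it meets $J(x)$ for every $x\in\Omega$. Call $x\in\Omega$ a \emph{smooth point} if $J(x)$ is a singleton (equivalently, the norm is G\^ateaux differentiable at $x$). At a smooth point the boundary has no choice: it contains the unique element of $J(x)$. Two examples show what these forced functionals can and cannot do for us.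

\begin{example}[$\ell_1$: forced functionals and a Cantor set among them]\label{ex:l1}
For $x\in\ell_1\setminus\{0\}$, $J(x)$ consists of the $f\in\ell_\infty$ with $|f_n|\le 1$ for all $n$ and $f_n=\operatorname{sign}x_n$ whenever $x_n\ne0$. The smooth points are the $x$ without zero coordinates, so every boundary contains all sign sequences. The set of all sign sequences is not biorthogonal (it contains $\sigma$ and $-\sigma$), but we can find a biorthogonal Cantor set in it.

Index the coordinates of $\ell_1$ by the countable set of pairs $(l,A)$ with $l\ge1$ and $A\subseteq\{0,1\}^l$. For $t\in\{0,1\}^{\mathbb N}$ let $t|l$ be its initial segment of length $l$, and let $\sigma_t$ have the coordinate $+1$ at $(l,A)$ if $t|l\in A$ and $-1$ otherwise. Each coordinate of $\sigma_t$ depends only on an initial segment of $t$, so $t\mapsto\sigma_t$ is $w^*$-continuous. Given $t$ and a finite nonempty set $F\subseteq\{0,1\}^{\mathbb N}\setminus\{t\}$, choose $l$ with $s|l\neq t|l$ for all $s\in F$, and put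
\[
A=\{t|l\}\cup\{s|l:s\in F\},\qquad A'=\{t|l\},\qquad y=\tfrac12\bigl(e_{(l,A)}+e_{(l,A')}\bigr).
\]
Then $A\ne A'$, $\|y\|=1$, $\sigma_t(y)=1$, and $\sigma_s(y)=\frac12(1-1)=0$ for $s\in F$. Hence the set
$\{\varphi\in\ell_1^{**}:\|\varphi\|\le1,\ \varphi(\sigma_t)=1,\ \varphi(\sigma_s)=0\ (s\in F)\}$ is nonempty. It is $w^*$-compact and decreases as $F$ grows, so all these sets have a common element $\varphi_t$. Thus $(\sigma_t,\varphi_t)_t$ is biorthogonal. In particular $t\mapsto\sigma_t$ is injective, so $\{\sigma_t\}$ is a Cantor set, and it is contained in every boundary.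
\end{example}

The end of the general proof is the same, with Baire category in place of the explicit coding: finitely many generic forced functionals are separated by a vector of $X$, and compactness does the rest. This requires that the forced functionals form a nonseparable set, and for the obvious supply of them this may fail. In a separable space the smooth points form a dense $G_\delta$ (Remark~\ref{rem:smooth}), but a generic smooth point may see only a separable part of the dual.

\begin{example}[Nonseparability on a nowhere dense set]\label{ex:C}
Let $(q_n)_{n\ge1}$ enumerate a countable dense subset of $[0,1]$, and renorm $C[0,1]$ by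
\[
\|x\|=\max\Bigl(\|x\|_\infty,\ \sup_n(1+2^{-n})|x(q_n)|\Bigr).
\]
The set $W=\{x:\|x\|>\|x\|_\infty\}$ is open. It is also dense: if $x\ne0$, we may assume $\max x=\|x\|_\infty$ (replace $x$ by $-x$), choose $q_n$ with $m:=x(q_n)>0$ as close to $\|x\|_\infty$ as we like, and truncate $x$ at the levels $\pm m$. The new function $x'$ is close to $x$, and $\|x'\|\ge(1+2^{-n})m>m=\|x'\|_\infty$.

\emph{On $W$ the subdifferential is separable.} Let $x\in W$ and choose $N$ with $(1+2^{-N})\|x\|_\infty<\|x\|$. This inequality persists for $u$ near $x$. For such $u$ neither $\|u\|_\infty$ nor the terms with $n\ge N$ contribute, so $\|u\|=\max_{n<N}(1+2^{-n})|u(q_n)|$. If $v$ vanishes at $q_1,\dots,q_{N-1}$, then $\|x+sv\|=\|x\|$ for small $|s|$, so $f(v)=0$ for every $f\in J(x)$. Thus $J(x)\subseteq\operatorname{span}\{\delta_{q_1},\dots,\delta_{q_{N-1}}\}$, and $J(W)$ lies in the separable space $\overline{\operatorname{span}}\{\delta_{q_n}\}$. A generic smooth point lies in $W$ and says nothing about nonseparability.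

\emph{Outside $W$ there are smooth points that do.} Let $t\in[0,1]\setminus\{q_n:n\ge1\}$ and
\[
x(s)=1-\sum_{n\ge1}2^{-n}\min\Bigl(1,\frac{|s-t|}{|q_n-t|}\Bigr).
\]
Then $x$ is continuous, $0\le x\le1$, $x(s)=1$ only for $s=t$, and $x(q_m)\le1-2^{-m}$, so $(1+2^{-m})x(q_m)\le1-4^{-m}<1$. The set $A=\{\pm\delta_s:s\in[0,1]\}\cup\{\pm(1+2^{-n})\delta_{q_n}:n\ge1\}$ is $w^*$-compact (as $n\to\infty$, the functionals $(1+2^{-n})\delta_{q_n}$ cluster only at evaluations), $\|u\|=\max_{a\in A}a(u)$, and we have just seen that $a(x)=\|x\|=1$ for $a=\delta_t$ only. Let $f\in J(x)$, $v\in C[0,1]$ and $r>0$, and let $a_r\in A$ norm $x+rv$. Then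
\[
1+rf(v)\le\|x+rv\|=a_r(x)+ra_r(v)\le1+ra_r(v).
\]
As $r\downarrow0$, we have $a_r(x)\to1$, so every $w^*$-cluster point of $(a_r)$ is an element $a\in A$ with $a(x)=1$. Hence $a_r\to\delta_t$ and $f(v)\le v(t)$. Applying this to $\pm v$ gives $f=\delta_t$. So every boundary contains the functionals $\delta_t$, $t\notin\{q_n:n\ge1\}$, which are biorthogonal to $\mu\mapsto\mu(\{t\})$.
\end{example}

In Example~\ref{ex:C} we had to look at the right nowhere dense set. The general proof does the same. Let $P$ be the set of points near which $J$ stays essentially nonseparable (a quantitative definition is given in Section~\ref{sec:P}). We show that generic points \emph{of $P$} are smooth, that the forced functionals there are nonseparable in a strong local sense, and that this yields the Cantor set.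

The first step is the surprising one, because a nowhere dense set could consist of kinks of the norm only. Here is why this does not happen, in the simplest configuration. Suppose that near $x_0$ the set $P$ is a piece of a hyperplane $H$, and that $J(x)\subseteq Y$ for all $x\notin P$ near $x_0$, with $Y$ a separable subspace. Let $z$ be a vector not parallel to $H$, and for a small $\tau>0$ replace the norm by the average
\[
h(x)=\frac1N\sum_{i=1}^N\Bigl\|x+\frac{i\tau}Nz\Bigr\| .
\]
For each $x$ near $x_0$, at most one of the $N$ points lies on $H$. Choosing $f_i\in J(x+\frac{i\tau}Nz)$, we get a subgradient $\frac1N\sum f_i$ of $h$ at $x$ whose distance from $Y$ is at most $1/N$. A boundary lemma (Section~\ref{sec:lemma}) passes from \emph{some} subgradient at each point to \emph{all} of them. As $h$ is uniformly close to the norm, every subgradient of the norm is close to a subgradient of $h$ at a nearby point (this is the Br{\o}ndsted--Rockafellar theorem), hence close to $Y$. So $J$ is separable near $x_0$, and the wall $H$ did not belong to $P$ after all.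

In general $P$ is no hyperplane, but the argument needs only a bound, independent of $N$ and $\tau$, for the number of points of $P$ on short segments parallel to $z$. The kinks themselves provide it. Suppose that at every point $x$ of $P$ near $x_0$ the values $f(z)$, $f\in J(x)$, spread over an interval of length at least $\theta>0$. Then monotonicity of the subdifferential implies that each line parallel to $z$ contains at most $2\|z\|/\theta$ such points, and the same averaging leads to a contradiction.

\section{A boundary lemma for convex functions}\label{sec:lemma}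

For a continuous convex function $h$ on an open convex set $G\subseteq X$ and $x\in G$ let
\[
\partial h(x)=\{f\in X^*:h(u)\ge h(x)+f(u-x)\ \text{ for all }u\in G\}.
\]
This set does not change when $G$ is replaced by a smaller open convex set containing $x$: if the inequality holds near $x$ and $u\in G$, then for small $t\in(0,1)$ we have $tf(u-x)\le h(x+t(u-x))-h(x)\le t(h(u)-h(x))$. Adding two subgradient inequalities gives monotonicity: $(f-g)(x-y)\ge0$ for $f\in\partial h(x)$ and $g\in\partial h(y)$. For $p=\|\cdot\|$,
\[
\partial p(x)=J(x)\quad(x\in\Omega),\qquad \partial p(0)=\mathbb B.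
\]
Indeed, if $f\in\partial p(x)$, then $u=0$ and $u=2x$ give $f(x)=\|x\|$, and then the inequality says $f\le p$. Conversely, if $f\le p$ and $f(x)=\|x\|$, then $p(u)\ge f(u)=p(x)+f(u-x)$.

We need to conclude from information about \emph{one} subgradient at each point that \emph{all} subgradients satisfy it. In the simplest case, suppose that $\partial h(x)$ meets a single $w^*$-compact convex set $C$ for all $x\in G$, while some $f_0\in\partial h(x_0)$ lies at distance greater than $\alpha>0$ from $C$. Separating $f_0$ from $C+\alpha\mathbb B$ gives a unit vector $w$ with $(f-f_0)(w)\le-\alpha$ for all $f\in C$. Put $H(u)=h(u)-h(x_0)-f_0(u-x_0)\ge0$ and $x=x_0+\eta w\in G$ with $\eta>0$. If $g\in\partial h(x)\cap C$, then $0=H(x_0)\ge H(x)+(g-f_0)(-\eta w)\ge H(x)+\alpha\eta>0$, a contradiction. With an increasing sequence of sets $C_n$ the separating vectors vary with $n$, and we do not know in advance which $C_n$ will contain the subgradient at the final point. We therefore combine all the vectors in one series, and choose the terms greedily so that the contradiction arises whichever $C_n$ it is.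

\begin{lemma}\label{lem:boundary}
Let $X$ be a Banach space, $G\subseteq X$ open and convex, $h:G\to\mathbb R$ continuous and convex, and $C_1\subseteq C_2\subseteq\cdots$ nonempty $w^*$-compact convex subsets of $X^*$. If $\partial h(x)\cap\bigcup_nC_n\neq\emptyset$ for all $x\in G$, then $\partial h(x)$ is contained in the norm closure of $\bigcup_nC_n$ for all $x\in G$.
\end{lemma}

\begin{proof}
Suppose that $x_0\in G$ and that $f_0\in\partial h(x_0)$ has distance greater than $\alpha>0$ from $\bigcup_nC_n$. Then $f_0$ is not in the $w^*$-compact convex set $C_n+\alpha\mathbb B$. By the Hahn--Banach theorem for the $w^*$-topology there is $x_n\in X$, which we normalize to $\|x_n\|=1$, with $f_0(x_n)>\sup_{f\in C_n}f(x_n)+\alpha$. Let $E_n=\operatorname{co}\{x_m:m\ge n\}$. If $f\in C_n$ and $m\ge n$, then $f\in C_m$, so $(f-f_0)(x_m)\le-\alpha$. Hence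
\begin{equation}\label{eq:sep}
(f-f_0)(w)\le-\alpha\qquad\text{for all } f\in C_n,\ w\in E_n .
\end{equation}

Let $H(u)=h(u)-h(x_0)-f_0(u-x_0)$. This function is convex and continuous, $H\ge0$ on $G$ and $H(x_0)=0$. Fix $\eta>0$ such that the closed ball of radius $\eta$ about $x_0$ lies in $G$.

\emph{Greedy choice.} Put $u_0=x_0$ and $\beta_k=\alpha\eta4^{-k-1}$. Given $u_k$ with $\|u_k-x_0\|\le\eta(1-2^{-k})$, let
\[
m_k=\inf_{w\in E_{k+1}}H(u_k+\eta2^{-k}w)\ge0;
\]
the points involved lie in the closed $\eta$-ball about $x_0$. Choose $w_{k+1}\in E_{k+1}$ with $H(u_k+\eta2^{-k}w_{k+1})\le m_k+\beta_k$, and put $u_{k+1}=u_k+\eta2^{-k-1}w_{k+1}$. Then $\|u_{k+1}-x_0\|\le\eta(1-2^{-k-1})$. Since $X$ is complete, $x=\lim u_k$ exists, and $\|x-x_0\|\le\eta$, so $x\in G$.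

\emph{Upper bound.} We have $x=u_k+\eta2^{-k}v_k$ with $v_k=\sum_{j>k}2^{k-j}w_j$. This is an infinite convex combination of elements of $E_{k+1}$, so $v_k\in\overline{E_{k+1}}$, and $H(x)\ge m_k$ by continuity. As $u_{k+1}$ is the midpoint of $u_k$ and $u_k+\eta2^{-k}w_{k+1}$,
\[
H(u_{k+1})\le\tfrac12H(u_k)+\tfrac12(m_k+\beta_k)\le\tfrac12H(u_k)+\tfrac12H(x)+\tfrac12\beta_k .
\]
So the numbers $D_k=2^k(H(u_k)-H(x))$ satisfy $D_{k+1}\le D_k+2^k\beta_k$. Since $D_0=-H(x)\le0$,
\[
D_k\le\sum_{i\ge0}2^i\beta_i=\frac{\alpha\eta}4\sum_{i\ge0}2^{-i}=\frac{\alpha\eta}2\qquad\text{for all }k .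
\]

\emph{Lower bound.} By assumption there is $g\in\partial h(x)\cap C_n$ for some $n$. Then $g-f_0\in\partial H(x)$. Let $k\ge n$. For $j>k$ we have $w_j\in E_j\subseteq E_n$, so \eqref{eq:sep} gives
\[
H(u_k)\ge H(x)+(g-f_0)(u_k-x)=H(x)-\sum_{j>k}\eta2^{-j}(g-f_0)(w_j)\ge H(x)+\alpha\eta2^{-k}.
\]
Thus $D_k\ge\alpha\eta$, contradicting the upper bound.
\end{proof}

We use the lemma in the following form; $d(f,Y)$ denotes the norm distance of $f$ from $Y$.

\begin{corollary}\label{cor:dist}
Let $G$ and $h$ be as in Lemma~\ref{lem:boundary}, $Y\subseteq X^*$ a norm-separable closed subspace and $r\ge0$. If for every $x\in G$ some $g\in\partial h(x)$ has $d(g,Y)\le r$, then $d(f,Y)\le r$ for all $x\in G$ and all $f\in\partial h(x)$.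
\end{corollary}

\begin{proof}
Let $r'>r$, let $(y_k)_{k\ge1}$ be dense in $Y$, and put $C_n=\operatorname{co}\{y_1,\dots,y_n\}+r'\mathbb B$. These sets are $w^*$-compact, convex and increasing. If $d(g,Y)\le r$, then $\|g-y_k\|\le r'$ for some $k$, so $g\in C_k$. Every element of $C_n$ has distance at most $r'$ from $Y$, so Lemma~\ref{lem:boundary} gives $d(f,Y)\le r'$ for all $f\in\partial h(x)$, $x\in G$. Let $r'\downarrow r$.
\end{proof}

For example, let $X\ne\{0\}$ and let $B$ be a norm-separable boundary with closed span $Y$. Then the corollary applies to $p$ on $G=X$ with $r=0$; at $x=0$ any $b\in B\subseteq\mathbb B=\partial p(0)$ serves as $g$. It gives $\mathbb B=\partial p(0)\subseteq Y$, so $X^*$ is separable. This proves the statement, made in the introduction, that no boundary is norm-separable if $X^*$ is nonseparable.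

\section{The set where the subdifferential is nonseparable}\label{sec:P}

From now on until the end of Section~\ref{sec:cantor}, $X$ is separable.

\subsection{Kinks of the norm}

Since $X$ is separable, $\mathbb B$ with the $w^*$-topology is compact and metrizable.

\begin{lemma}\label{lem:usc}
Let $x_n\to x$ in $\Omega$ and $f_n\in J(x_n)$. Then every $w^*$-cluster point of $(f_n)$ lies in $J(x)$, and there is at least one.
\end{lemma}

\begin{proof}
Cluster points exist by compactness. Let $f$ be one. Then $\|f\|\le1$, and $f_n(x)=\|x_n\|+f_n(x-x_n)\to\|x\|$ gives $f(x)=\|x\|$. As $x\ne0$, $\|f\|=1$.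
\end{proof}

For $x\in\Omega$ and $z\in X$, let
\[
\omega(x,z)=\max_{f\in J(x)}f(z)-\min_{f\in J(x)}f(z)
\]
be the size of the kink of the norm at $x$ in the direction $z$; the extrema exist since $J(x)$ is $w^*$-compact. For $\theta>0$ the set $\{x\in\Omega:\omega(x,z)\ge\theta\}$ is closed in $\Omega$: if $x_n\to x$ in $\Omega$ and $f_n^\pm\in J(x_n)$ satisfy $(f_n^+-f_n^-)(z)\ge\theta$, pass to $w^*$-convergent subsequences and apply Lemma~\ref{lem:usc}.

\begin{lemma}\label{lem:kinks}
For all $x,z\in X$ and $\theta>0$ there are at most $2\|z\|/\theta$ real numbers $s$ such that $x+sz\ne0$ and $\omega(x+sz,z)\ge\theta$.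
\end{lemma}

\begin{proof}
Let $s_1<\dots<s_m$ be such numbers, and pick $f_i^\pm\in J(x+s_iz)$ with $f_i^+(z)-f_i^-(z)\ge\theta$. Monotonicity of $\partial p$ gives $(f_{i+1}^--f_i^+)((s_{i+1}-s_i)z)\ge0$, so $f_{i+1}^-(z)\ge f_i^+(z)$. Hence
\[
m\theta\le\sum_{i=1}^m(f_i^+-f_i^-)(z)+\sum_{i=1}^{m-1}(f_{i+1}^--f_i^+)(z)=f_m^+(z)-f_1^-(z)\le2\|z\|.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:smooth}
It follows that the closed set $\{x\in\Omega:\omega(x,z)\ge\theta\}$ contains no ball: it is empty if $z=0$, and if $z\ne0$, every ball contains a segment parallel to $z$. Applying Baire's theorem to these sets, with $z$ in a countable dense set and $\theta=1/m$, $m\ge1$, we see that the smooth points form a dense $G_\delta$ in $\Omega$. This argument does not work inside a closed subset $P$ of $\Omega$, because lines parallel to $z$ may leave $P$. Proposition~\ref{prop:kinks} is the substitute.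
\end{remark}

\subsection{Definition of $P$}

Let $X^*$ be nonseparable. Fix $\varepsilon>0$, put $K=1+\varepsilon$, and fix $\delta\in(0,1)$ with $1/\delta<K$. Distances from separable subspaces are measured against $\delta$; in Section~\ref{sec:cantor} a distance of at least $\delta$ will yield functionals of norm at most $1/\delta<K$.

Call an open set $V\subseteq\Omega$ \emph{small} if there is a norm-separable closed subspace $Y_V\subseteq X^*$ with $d(f,Y_V)\le\delta$ for all $f\in J(V)$. Let $P$ be the complement in $\Omega$ of the union of all small sets. Thus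
\begin{equation}\label{eq:nosmall}
\text{no open subset of $\Omega$ that meets $P$ is small.}
\end{equation}
Since $X$ is second countable, $\Omega\setminus P$ is the union of countably many small sets. Let $Y$ be the closed span of the corresponding subspaces $Y_V$. Then $Y$ is norm-separable and
\begin{equation}\label{eq:Y}
d(f,Y)\le\delta\qquad\text{for all } x\in\Omega\setminus P,\ f\in J(x).
\end{equation}
The set $P$ is closed in the open set $\Omega\subseteq X$, so it is Polish.

\begin{lemma}
$P\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $P=\emptyset$. Then every $f\in J(x)$, $x\in\Omega$, satisfies $d(f,Y)\le\delta$, and any such $f$ also belongs to $\partial p(0)=\mathbb B$. So Corollary~\ref{cor:dist} applies to $p$ on $G=X$ with $r=\delta$, and at the point $0$ it gives $d(f,Y)\le\delta$ for all $f\in\mathbb B$. But $Y$ is closed, and $Y\ne X^*$ since $X^*$ is nonseparable. So by Riesz's lemma there is $f\in S_1(X^*)$ with $d(f,Y)>\delta$, a contradiction.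
\end{proof}

This is the only place where the nonseparability of $X^*$ enters.

\subsection{Generic points of $P$ are smooth}

We carry out the averaging argument of Section~\ref{sec:examples}. We use the Br{\o}ndsted--Rockafellar theorem in this form: \emph{if $h:X\to\mathbb R$ is continuous and convex, $x\in X$, $f\in X^*$, $\kappa>0$, and $h(u)\ge h(x)+f(u-x)-\kappa$ for all $u\in X$, then there are $x'\in X$ and $f'\in\partial h(x')$ with $\|x-x'\|\le\sqrt\kappa$ and $\|f-f'\|\le\sqrt\kappa$.} Write $U(x,\rho)$ for the open ball of radius $\rho$ about $x$.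

\begin{proposition}\label{prop:kinks}
For $z\in X$ and $\theta>0$, the set $\{x\in P:\omega(x,z)\ge\theta\}$ is closed and nowhere dense in $P$.
\end{proposition}

\begin{proof}
We know that it is closed, and for $z=0$ it is empty. Let $z\ne0$ and suppose that it has nonempty interior in $P$. Then there are $x_0\in P$ and $\rho>0$ with $U(x_0,3\rho)\subseteq\Omega$ such that $\omega(x,z)\ge\theta$ for all $x\in P\cap U(x_0,3\rho)$. We show that $U(x_0,\rho)$ is small, which contradicts \eqref{eq:nosmall}.

For $N\in\mathbb N$ and $0<\tau<\rho/\|z\|$ let
\[
h(x)=\frac1N\sum_{i=1}^Np\Bigl(x+\frac{i\tau}Nz\Bigr)\qquad(x\in X).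
\]
This is a continuous convex function with $|h-p|\le\tau\|z\|$.

\emph{All subgradients of $h$ near $x_0$ are close to $Y$.} Let $x\in U(x_0,2\rho)$. The points $x+\frac{i\tau}Nz$, $1\le i\le N$, lie in $U(x_0,3\rho)$, and those that belong to $P$ have kinks of size at least $\theta$ in the direction $z$. By Lemma~\ref{lem:kinks} there are at most $M:=2\|z\|/\theta$ of these. Choose $f_i\in J(x+\frac{i\tau}Nz)$ and put $g=\frac1N\sum_if_i$. Averaging the inequalities $p(u+\frac{i\tau}Nz)\ge p(x+\frac{i\tau}Nz)+f_i(u-x)$ shows $g\in\partial h(x)$. By \eqref{eq:Y}, $d(f_i,Y)\le\delta$ for all but at most $M$ indices, and $d(f_i,Y)\le\|f_i\|=1$ for those. Hence $d(g,Y)\le\delta+M/N$. Corollary~\ref{cor:dist} on $G=U(x_0,2\rho)$ yields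
\begin{equation}\label{eq:avg}
d(f',Y)\le\delta+\frac MN\qquad\text{for \emph{all} } f'\in\partial h(x'),\ x'\in U(x_0,2\rho).
\end{equation}

\emph{Back to the norm.} Let $x\in U(x_0,\rho)$, $f\in J(x)$ and $\kappa=2\tau\|z\|$. For all $u\in X$,
\[
h(u)\ge p(u)-\tau\|z\|\ge p(x)+f(u-x)-\tau\|z\|\ge h(x)+f(u-x)-\kappa .
\]
The Br{\o}ndsted--Rockafellar theorem gives $x'$ and $f'\in\partial h(x')$ with $\|x-x'\|\le\sqrt\kappa$ and $\|f-f'\|\le\sqrt\kappa$. If $\tau$ is so small that $\sqrt\kappa<\rho$, then $x'\in U(x_0,2\rho)$, and \eqref{eq:avg} gives
\[
d(f,Y)\le\delta+\frac MN+\sqrt{2\tau\|z\|} .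
\]
The number $M$ does not depend on $N$ or $\tau$. Letting $N\to\infty$ and $\tau\to0$ we get $d(f,Y)\le\delta$. Since $x\in U(x_0,\rho)$ and $f\in J(x)$ were arbitrary, $U(x_0,\rho)$ is small.
\end{proof}

Let $(z_k)$ be dense in $X$ and put
\[
D=\bigcap_{k,m\ge1}\bigl\{x\in P:\omega(x,z_k)<\tfrac1m\bigr\}.
\]
By Proposition~\ref{prop:kinks} and Baire's theorem, $D$ is a dense $G_\delta$ in $P$, hence a nonempty Polish space. For $x\in D$ all elements of $J(x)$ agree on the dense set $\{z_k\}$, so $J(x)$ is a singleton, which we denote by $\{j(x)\}$. By Lemma~\ref{lem:usc}, if $x_n\to x$ in $D$, then $j(x)$ is the only cluster point of $(j(x_n))$ in the compact space $(\mathbb B,w^*)$. So $j:D\to(\mathbb B,w^*)$ is continuous. As noted in Section~\ref{sec:examples},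
\begin{equation}\label{eq:forced}
j(D)\subseteq B\qquad\text{for every boundary } B.
\end{equation}

\subsection{The forced functionals are nonseparable everywhere}

It remains to rule out that passing from $J(P)$ to $j(D)$ loses the nonseparability. This is the boundary lemma again: around a point of $D$, the values of $j$ on $D$, together with \eqref{eq:Y} outside $P$, control one element of $J(x)$ for every $x$, and hence all of them.

\begin{proposition}\label{prop:meager}
For each $c\in X^*$ the set $F_c=\{x\in D:\|j(x)-c\|\le\delta\}$ is closed and nowhere dense in $D$. Consequently, for every norm-separable subspace $L\subseteq X^*$ the set $\{x\in D:d(j(x),L)<\delta\}$ is meager in $D$.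
\end{proposition}

\begin{proof}
$F_c$ is closed because $j$ is $w^*$-continuous and $c+\delta\mathbb B$ is $w^*$-closed. Suppose that it has nonempty interior in $D$. Then there is an open ball $V\subseteq\Omega$ with $\emptyset\ne V\cap D\subseteq F_c$. Let $Y'$ be the closed span of $Y\cup\{c\}$, and let $x\in V$.
\begin{itemize}
\item If $x\in P$, then, as $D$ is dense in $P$, there are $x_n\in V\cap D$ with $x_n\to x$. By Lemma~\ref{lem:usc}, a $w^*$-cluster point $g$ of $(j(x_n))$ lies in $J(x)$. It also lies in the $w^*$-closed set $c+\delta\mathbb B$, so $d(g,Y')\le\delta$.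
\item If $x\notin P$, then every $g\in J(x)$ satisfies $d(g,Y')\le d(g,Y)\le\delta$ by \eqref{eq:Y}.
\end{itemize}
So for every $x\in V$ some $g\in J(x)=\partial p(x)$ has $d(g,Y')\le\delta$. Corollary~\ref{cor:dist} for $p$ on the convex set $V$ shows $d(f,Y')\le\delta$ for all $f\in J(V)$. Thus $V$ is small although it meets $P$, which contradicts \eqref{eq:nosmall}.

For the last statement let $(c_k)$ be dense in $L$. If $d(j(x),L)<\delta$, then $\|j(x)-c_k\|\le\delta$ for some $k$. So the set is contained in $\bigcup_kF_{c_k}$.
\end{proof}

\begin{remark}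
With the background theorem quoted in the introduction, the problem is now solved. By \eqref{eq:forced} every boundary contains $j(D)$. This set is $w^*$-analytic, and it is not norm-separable: otherwise Proposition~\ref{prop:meager} with $L=\overline{\operatorname{span}}\,j(D)$ would make $D$ meager in itself, contrary to Baire's theorem. The next section does not use the background theorem and yields the full Theorem~\ref{thm:main}.
\end{remark}

\section{The Cantor set}\label{sec:cantor}

The remaining step is the category version of Example~\ref{ex:l1}: for generic $x_1,\dots,x_k\in D$, vectors of $X$ of norm less than $K$ separate $j(x_1)$ from $j(x_2),\dots,j(x_k)$ with arbitrarily small error. We use two textbook facts.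
\begin{itemize}
\item \emph{Helly's theorem.} Given $\varphi\in X^{**}$, finitely many $f_1,\dots,f_k\in X^*$ and $\gamma>0$, there is $y\in X$ with $\|y\|\le\|\varphi\|+\gamma$ and $f_i(y)=\varphi(f_i)$ for all $i$.
\item \emph{Mycielski's theorem} \cite[Thm 19.1]{kechris}. If $D$ is a nonempty perfect Polish space (that is, without isolated points) and $R_k\subseteq D^k$ is comeager for each $k\ge2$, then there is a Cantor set $Q\subseteq D$ such that for every $k\ge2$ all $k$-tuples of distinct points of $Q$ belong to $R_k$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:main}]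
The space $D$ has no isolated points: if $x$ were isolated, the set $F_{j(x)}\ni x$ would have nonempty interior, contrary to Proposition~\ref{prop:meager}. So $D$ is a nonempty perfect Polish space.

For $k\ge2$ and $m\ge1$ let $O_{k,m}$ be the set of all $(x_1,\dots,x_k)\in D^k$ for which there is $y\in X$ with
\[
\|y\|<K,\qquad |j(x_1)(y)-1|<\tfrac1m,\qquad |j(x_i)(y)|<\tfrac1m\quad(2\le i\le k).
\]
It is open because $j$ is $w^*$-continuous.

\emph{$O_{k,m}$ is dense in $D^k$.} Let $V_1,\dots,V_k\subseteq D$ be nonempty and open. Pick any $x_i\in V_i$ for $2\le i\le k$, and let $L=\operatorname{span}\{j(x_2),\dots,j(x_k)\}$. The set $V_1$ is not meager in $D$, so by Proposition~\ref{prop:meager} it contains a point $x_1$ with $d(j(x_1),L)\ge\delta$. By the Hahn--Banach theorem there is $\varphi\in X^{**}$ with $\varphi|_L=0$, $\varphi(j(x_1))=1$ and $\|\varphi\|\le1/\delta<K$. By Helly's theorem some $y\in X$ with $\|y\|<K$ agrees with $\varphi$ on $j(x_1),\dots,j(x_k)$. So $(x_1,\dots,x_k)\in O_{k,m}$.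

Hence $R_k=\bigcap_mO_{k,m}$ is comeager in $D^k$. Let $Q\subseteq D$ be a Cantor set as in Mycielski's theorem.

\emph{The functionals.} Let $x\in Q$. For finite nonempty $F\subseteq Q\setminus\{x\}$ and $m\ge1$ consider
\[
\Phi_{F,m}=\bigl\{\varphi\in X^{**}:\|\varphi\|\le K,\ |\varphi(j(x))-1|\le\tfrac1m,\ |\varphi(j(x'))|\le\tfrac1m\ (x'\in F)\bigr\}.
\]
It is $w^*$-compact. It is nonempty: list the distinct elements of $F$ as $x_2,\dots,x_k$; since $(x,x_2,\dots,x_k)\in R_k\subseteq O_{k,m}$, the set contains an element $y$ of $X\subseteq X^{**}$. Moreover, $\Phi_{F\cup F',\max(m,m')}\subseteq\Phi_{F,m}\cap\Phi_{F',m'}$. So all these sets have a common element $\varphi_x$, and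
\[
\|\varphi_x\|\le1+\varepsilon,\qquad\varphi_x(j(x))=1,\qquad\varphi_x(j(x'))=0\quad(x'\in Q\setminus\{x\}).
\]

\emph{Conclusion.} In particular $j|_Q$ is injective. Being a continuous injection of a compact space into a Hausdorff space, it is a homeomorphism onto $\Delta:=j(Q)$ with the $w^*$-topology. Put $\varphi_{j(x)}:=\varphi_x$ for $x\in Q$. By \eqref{eq:forced}, $\Delta\subseteq j(D)\subseteq B$ for every boundary $B$. Finally let $x\in Q$. If $g\in\mathbb B$ and $g(x)=\|x\|$, then $g\in J(x)=\{j(x)\}$. So $g(x)<\|x\|=j(x)(x)$ for all $g\in\mathbb B\setminus\{j(x)\}$, and $j(x)$ is $w^*$-exposed.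
\end{proof}

The boundary property was used only at the points of $Q$: every $B\subseteq S_1(X^*)$ on which each $x\in Q$ attains its norm contains $\Delta$.

\begin{remark}
Always $\|\varphi_b\|\ge\varphi_b(b)=1$, so no bound below $1$ is possible in Theorem~\ref{thm:main}, while every bound $1+\varepsilon$ with $\varepsilon>0$ is achieved. We make no claim about $\varepsilon=0$.
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{corollary}
For a separable Banach space $X\ne\{0\}$ the following are equivalent.
\begin{enumerate}
\item[(i)] $X^*$ is nonseparable.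
\item[(ii)] Every boundary $B\subseteq S_1(X^*)$ contains an uncountable biorthogonal system.
\item[(iii)] For every equivalent norm on $X$ and every $\varepsilon>0$, the set of $w^*$-exposed points of the dual ball contains a $w^*$-compact set $\Delta$, $w^*$-homeomorphic to the Cantor set, for which there are $\varphi_b\in X^{**}$ $(b\in\Delta)$ of norm at most $1+\varepsilon$ with $\varphi_b(b')=\delta_{bb'}$ for $b,b'\in\Delta$. Here the dual ball and the norm of $X^{**}$ are those induced by the given equivalent norm.
\end{enumerate}
\end{corollary}

\begin{proof}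
Condition (i) does not change under renorming, so Theorem~\ref{thm:main} gives (i)$\Rightarrow$(ii) and (i)$\Rightarrow$(iii). Conversely, let $(b_i,\varphi_i)_{i\in I}$ be an uncountable biorthogonal system in $X^*$. For some $n$, uncountably many $i$ satisfy $\|\varphi_i\|\le n$. For distinct $i,j$ of this kind, $\|b_i-b_j\|\ge|\varphi_i(b_i-b_j)|/n=1/n$. So $X^*$ is nonseparable. This gives (iii)$\Rightarrow$(i), and also (ii)$\Rightarrow$(i), since $S_1(X^*)$ is a boundary.
\end{proof}

For $X=\{0\}$ the sphere is empty, there is no boundary, and (ii) holds vacuously while (i) fails; this is why $X\ne\{0\}$ is assumed.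

For nonseparable $X$, recall that $X$ is an Asplund space if and only if every separable closed subspace of $X$ has separable dual.

\begin{corollary}
Let $X$ be a Banach space that is not an Asplund space, and let $\varepsilon>0$. Then every boundary $B\subseteq S_1(X^*)$ contains a biorthogonal system of the size of the continuum with functionals of norm at most $1+\varepsilon$.
\end{corollary}

\begin{proof}
Let $Z\subseteq X$ be a separable closed subspace with $Z^*$ nonseparable, and take $Q\subseteq Z$, $j$ and $\varphi_x\in Z^{**}$ $(x\in Q)$ from Section~\ref{sec:cantor} for the space $Z$ and the given $\varepsilon$. For $x\in Q$ choose $b_x\in B$ with $b_x(x)=\|x\|$. The restriction $b_x|_Z$ has norm at most one and takes the value $\|x\|$ at $x$. Since $j(x)$ is the only functional on $Z$ with these properties, $b_x|_Z=j(x)$. Let $R:X^*\to Z^*$ be the restriction map. Then $\varphi_x\circ R\in X^{**}$,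
\[
(\varphi_x\circ R)(b_{x'})=\varphi_x(j(x'))=\begin{cases}1,&x=x',\\0,&x\ne x',\end{cases}
\qquad(x,x'\in Q),
\]
and $\|\varphi_x\circ R\|\le\|\varphi_x\|\le1+\varepsilon$. So $(b_x,\varphi_x\circ R)_{x\in Q}$ is the required system.
\end{proof}

Here the functionals $b_x$ depend on $B$, and only their restrictions to $Z$ are forced.

\begin{thebibliography}{9}
\bibitem{kechris} Kechris, \emph{Classical Descriptive Set Theory}.
\bibitem{roughness} \emph{Roughness Properties of Norms on Non-Asplund Spaces},
\url{https://projecteuclid.org/journalArticle/Download?urlid=10.1307%2Fmmj%2F1029004394&isResultClick=True},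
\url{doi:10.1307/mmj/1029004394&isresultclick=true}.
\end{thebibliography}

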